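\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Arbitrary radial limits with bounded Taylor coefficients}


\begin{abstract}
We show that for any two Borel functions $F_1,F_2$ on the unit circle with values in $[-\infty,+\infty]$ there is an analytic function $f(z)=\sum a_nz^n$ in the unit disk with $|a_n|\le 1$ for all $n$ whose real and imaginary parts have radial limits $F_1$ and $F_2$ almost everywhere. More precisely, for a positive nonincreasing sequence $(c_n)$ the bound $|a_n|\le c_n$ can always be achieved if and only if $\sum c_n^2=\infty$.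
\end{abstract}

\section{The question and the answer}

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$ and $\mathbb T=\{w\in\mathbb C:|w|=1\}$, let $m$ be arclength on $\mathbb T$, and put $\mu=m/2\pi$ and $\overline{\mathbb R}=\mathbb R\cup\{-\infty,+\infty\}$. A statement holds for almost all $w\in\mathbb T$ if the set where it holds is a Borel set of full measure. Given an analytic function $f(z)=\sum_{n\ge0}a_nz^n$ on $\mathbb D$, we ask how freely its radial limits can be prescribed when the size of the coefficients $a_n$ is restricted.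

If $\sum|a_n|^2<\infty$, the radial limits are rigid. Indeed, $f$ then belongs to the Hardy space $H^2$. By the theorems of Fatou and F.~Riesz, $f$ has finite radial limits almost everywhere, and they form a function in $L^2(\mathbb T)$ whose Fourier coefficients are the $a_n$. So infinite limits on a set of positive measure are impossible, and radial limits $0$ almost everywhere force $f\equiv0$.

At the other extreme there is the following result of \cite{RL}. Let $F_1,F_2:\mathbb T\to\overline{\mathbb R}$ be arbitrary Borel functions, and let $(C_n)_{n\ge0}$ be any strictly increasing unbounded sequence in $(0,\infty)$. Then there is an analytic $f=\sum a_nz^n$ on $\mathbb D$ with $|a_n|\le C_n$ for all $n$ such that, for almost all $w\in\mathbb T$,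
\begin{equation}\label{eq:limits}
\lim_{r\uparrow1}\operatorname{Re}f(rw)=F_1(w)\quad\text{and}\quad\lim_{r\uparrow1}\operatorname{Im}f(rw)=F_2(w).
\end{equation}
Thus the bound on the coefficients may grow as slowly as we like. Must it grow? In \cite{RL} one reads: ``We do not know if it is possible to arbitrarily specify almost everywhere the radial limits of a function with bounded Taylor coefficients.''

Bounded coefficients do leave some freedom. The function $\frac{1+z}{1-z}=1+2z+2z^2+\cdots$ has real part with radial limit $0$ at every $w\ne1$. But its imaginary part has limit $\cot(x/2)$ at $w=e^{ix}$, and \eqref{eq:limits} asks for control of both parts at once. On the other hand, the only obstruction seen so far is square summability, and a bounded sequence can be far from square summable. This suggests that the answer is yes, and that the threshold is square summability. Both are correct.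

\begin{theorem}\label{thm:bounded}
For all Borel functions $F_1,F_2:\mathbb T\to\overline{\mathbb R}$ there is an analytic function $f(z)=\sum a_nz^n$ on $\mathbb D$ with $|a_n|\le1$ for all $n\ge0$ such that \eqref{eq:limits} holds for almost all $w\in\mathbb T$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $(c_n)_{n\ge0}$ be positive and nonincreasing. The following are equivalent.
\begin{enumerate}
\item[\textup{(1)}] $\sum c_n^2=\infty$.
\item[\textup{(2)}] For all Borel $F_1,F_2:\mathbb T\to\overline{\mathbb R}$ there is an analytic $f=\sum a_nz^n$ on $\mathbb D$ with $|a_n|\le c_n$ for all $n$ such that \eqref{eq:limits} holds for almost all $w$.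
\item[\textup{(3)}] There is $f=\sum a_nz^n\not\equiv0$ with $|a_n|\le c_n$ for all $n$ and $\lim_{r\uparrow1}f(rw)=0$ for almost all $w$.
\end{enumerate}
If \textup{(1)} holds, then in \textup{(2)} any finitely many initial coefficients $a_0,\dots,a_M$ with $|a_n|\le c_n$ can be prescribed as well.
\end{theorem}

For example, $|a_n|\le(n+1)^{-1/2}$ can always be achieved, so that $a_n\to0$ and $(a_n)\in\ell^p$ for every $p>2$, whereas $a_n=O(n^{-1/2-\eta})$ with $\eta>0$ cannot always be achieved.

\paragraph{The idea.} Everything is built from polynomials that we call \emph{switches}: their frequencies are high, so they are almost zero well inside the disk, but they are almost $1$ on most of $\mathbb T$, and on most radii they stay bounded by $2$ on the way. Multiplying a trigonometric polynomial $\varphi$ by a switch gives a polynomial that changes the boundary values by about $\varphi$ without disturbing what has been achieved inside the disk. A sequence of such corrections produces any radial limits (Section~\ref{sec:switch}). The question becomes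 how small the coefficients of a switch can be. One switch with uncontrolled coefficients comes from Mergelyan's theorem (Section~\ref{sec:first}). Its coefficients are then divided by any desired factor $L$ by using copies of it, with different frequencies, on $L$ different arcs (Section~\ref{sec:arcs}). This proves Theorem~\ref{thm:bounded}. For Theorem~\ref{thm:sharp} the arcs and frequencies have to be chosen economically, and a count of frequencies shows that $\sum c_n^2=\infty$ is enough (Sections~\ref{sec:sharp} and~\ref{sec:end}).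

\section{Conventions and localization}

Write $w=e^{2\pi i\theta}$ with $\theta\in\mathbb R/\mathbb Z$. Lengths and distances on $\mathbb T$ are measured in $\theta$, so an arc of length $\alpha$ has $\mu$-measure $\alpha$. A trigonometric polynomial $\varphi(w)=\sum_{|n|\le q}\hat\varphi(n)w^n$ is also regarded as the Laurent polynomial $\varphi(z)=\sum\hat\varphi(n)z^n$, $z\neq0$; we say that it has degree $\le q$ and put $\|\varphi\|_A=\sum|\hat\varphi(n)|$. The \emph{spectrum} of $\varphi$ is $\{n:\hat\varphi(n)\ne0\}$. For $0<r\le1$ and $|n|\le q$ we have $|r^n-1|\le r^{-q}-1$: this is clear for $n\le0$, and for $n>0$ it follows from $1-r^n\le1-r^q=r^q(r^{-q}-1)$. Hence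
\begin{equation}\label{eq:move}
|\varphi(rw)-\varphi(w)|\le\|\varphi\|_A\,(r^{-q}-1)\qquad(0<r\le1,\ w\in\mathbb T).
\end{equation}

To restrict a function to an arc with trigonometric polynomials we use the Fej\'er kernel
\[
\mathcal F_q(\theta)=\frac1{q+1}\Big(\frac{\sin(q+1)\pi\theta}{\sin\pi\theta}\Big)^2=\sum_{|n|\le q}\Big(1-\frac{|n|}{q+1}\Big)e^{2\pi in\theta},
\]
which satisfies $\mathcal F_q\ge0$ and $\int_{\mathbb R/\mathbb Z}\mathcal F_q\,d\theta=1$. Since $|\sin\pi\theta|\ge2|\theta|$ for $|\theta|\le\frac12$,
\begin{equation}\label{eq:fejer}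
\int_{t<|\theta|\le1/2}\mathcal F_q\,d\theta\le\frac2{q+1}\int_t^\infty\frac{d\theta}{4\theta^2}=\frac1{2(q+1)t}\qquad(t>0).
\end{equation}

\begin{lemma}[Localization]\label{lem:loc}
Let $J\subset\mathbb T$ be an arc of length $\alpha\in(0,1)$ and $\varphi=1_J*\mathcal F_q$. Then $\varphi$ is a trigonometric polynomial of degree $\le q$ with $0\le\varphi\le1$ on $\mathbb T$ and $|\hat\varphi(n)|\le\alpha$ for all $n$. If $t>0$ and both endpoints of $J$ have distance $\ge t$ from $w\in\mathbb T$, then
\[
1-\varphi(w)\le\frac1{2(q+1)t}\ \text{ if }w\in J,\qquad \varphi(w)\le\frac1{2(q+1)t}\ \text{ if }w\notin J.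
\]
\end{lemma}

\begin{proof}
We have $\hat\varphi(n)=\widehat{1_J}(n)\,\widehat{\mathcal F_q}(n)$ with $|\widehat{1_J}(n)|\le\alpha$ and $|\widehat{\mathcal F_q}(n)|\le1$. Moreover $\varphi(w)=\int1_J(we^{-2\pi i\theta})\mathcal F_q(\theta)\,d\theta$ is an average of values of $1_J$. The points at distance $<t$ from $w$ form an arc that contains no endpoint of $J$. If $w\in J$, this arc lies in $J$, so $1-\varphi(w)\le\int_{t\le|\theta|\le1/2}\mathcal F_q\,d\theta$; if $w\notin J$, it is disjoint from $J$, and $\varphi(w)$ has the same bound. Now apply \eqref{eq:fejer}.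
\end{proof}

\section{Switches, and how they produce radial limits}\label{sec:switch}

\begin{definition}
Let $\varepsilon\in(0,1)$ and $N\ge1$. An \emph{$(\varepsilon,N)$-switch} is a polynomial $H(z)=\sum_{n\ge N}\hat H(n)z^n$ for which there is a Borel set $E\subset\mathbb T$ with $\mu(E)\ge1-\varepsilon$ such that
\[
|H(w)-1|\le\varepsilon,\qquad |H(rw)|\le2\quad(0\le r\le1)\qquad\text{for every }w\in E .
\]
A positive nonincreasing sequence $(c_n)_{n\ge0}$ \emph{admits switches} if for all $\varepsilon\in(0,1)$ and $N\ge1$ there is an $(\varepsilon,N)$-switch $H$ with $|\hat H(n)|\le c_n$ for all $n$.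
\end{definition}

Switches have a cost. Since $H(0)=0$, the mean $\int H\,d\mu$ vanishes. As $\operatorname{Re}H\ge1-\varepsilon$ on $E$, we get $\big|\int_{\mathbb T\setminus E}H\,d\mu\big|=\big|\int_EH\,d\mu\big|\ge(1-\varepsilon)^2$, and the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:cost}
\sum_n|\hat H(n)|^2=\int|H|^2\,d\mu\ge\frac{(1-\varepsilon)^4}{\varepsilon}.
\end{equation}
So for small $\varepsilon$ a switch must be very large somewhere on the small set $\mathbb T\setminus E$, and (let $\varepsilon\to0$) a sequence that admits switches satisfies $\sum c_n^2=\infty$. Lemma~\ref{lem:sharp} below is the converse.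

The next proposition reduces the theorems to the construction of switches. To see what has to be overcome, suppose that partial sums $S_{k-1}$ have been found with $S_{k-1}\approx G_{k-1}$ on most of $\mathbb T$, where $G_k$ are bounded functions converging to $F_1+iF_2$. We add $\varphi_kH_k$, where $\varphi_k$ is a trigonometric polynomial close to $G_k-S_{k-1}$ and $H_k$ is a switch with very high frequencies. Two points need care. First, between the radius where $S_{k-1}(rw)$ has settled and the circle, the new term runs from about $0$ to about $\varphi_k(w)$, and all we know about it on the way is $|\varphi_kH_k|\lesssim2|\varphi_k|$. To get a \emph{limit} we make these excursions tend to $0$. So the targets $G_k$ have to move slowly, by at most a multiple of $1/k$; the divergence of $\sum1/k$ still lets them reach $\pm\infty$. Second, multiplication by $\varphi_k$ can enlarge coefficients by the factor $\|\varphi_k\|_A$, over which we have no control, and it shifts frequencies by up to the degree of $\varphi_k$. This is why we require that small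 multiples of shifts of $(c_n)$ admit switches, even if only $|a_n|\le1$ is wanted.

\begin{proposition}\label{prop:limits}
Let $(c_n)$ be positive and nonincreasing, and suppose that for all $\kappa\in(0,1]$ and all integers $q\ge0$ the sequence $(\kappa c_{n+q})_{n\ge0}$ admits switches. Let $M\ge0$. Then for all Borel $F_1,F_2:\mathbb T\to\overline{\mathbb R}$ there is an analytic $f=\sum a_nz^n$ on $\mathbb D$ with $|a_n|\le c_n$ for all $n$ and $a_n=0$ for $n\le M$ such that \eqref{eq:limits} holds for almost all $w$.
\end{proposition}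

\begin{proof}
\emph{Slowly moving targets.} Let $\tau_0=0$, $\tau_k=\sum_{i=1}^k\frac1i$, and let $t_k(x)=\max(-\tau_k,\min(\tau_k,x))$ for $x\in\overline{\mathbb R}$. Put $G_k=t_k(F_1)+i\,t_k(F_2)$. These are bounded Borel functions, $G_0=0$, $|G_k-G_{k-1}|\le\sqrt2/k$, and everywhere on $\mathbb T$ we have $\operatorname{Re}G_k\to F_1$ and $\operatorname{Im}G_k\to F_2$ in $\overline{\mathbb R}$.

\emph{Construction.} We construct polynomials $g_1,g_2,\dots$ and put $S_k=g_1+\dots+g_k$, $S_0=0$, $d_0=M$, $\sigma_0=0$; the zero polynomial is given degree $0$. At step $k\ge1$ we are given $g_1,\dots,g_{k-1}$, an integer $d_{k-1}\ge M$ that is at least the degree of each of them, and $\sigma_{k-1}<1$. We choose, in this order: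
\begin{itemize}
\item $\rho_k\in(\max(1-\frac1k,\sigma_{k-1}),1)$ with $|S_{k-1}(rw)-S_{k-1}(w)|\le2^{-k}$ for $\rho_k\le r\le1$, $w\in\mathbb T$;
\item by the theorems of Lusin and Weierstrass, a trigonometric polynomial $\varphi_k$ of some degree $\le q_k$ and a Borel set $B_k$ with $\mu(B_k)\le2^{-k}$ and $|\varphi_k-(G_k-S_{k-1})|\le2^{-k}$ on $\mathbb T\setminus B_k$; put $A_k=1+\|\varphi_k\|_A$;
\item $\sigma_k\in(\rho_k,1)$ with $A_k(\sigma_k^{-q_k}-1)\le2^{-k}$;
\item $N_k>q_k+d_{k-1}$ with $c_0\,\sigma_k^{N_k-q_k}/(1-\sigma_k)\le2^{-k}$;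
\item an $(\varepsilon_k,N_k)$-switch $H_k$ with $\varepsilon_k=2^{-k}/(2A_k)$ and $|\hat H_k(n)|\le A_k^{-1}c_{n+q_k}$ for all $n$, with corresponding set $E_k$.
\end{itemize}
Put $g_k(z)=\varphi_k(z)H_k(z)$. All exponents in $g_k$ are $\ge N_k-q_k>d_{k-1}$, so $g_k$ is a polynomial. Put $d_k=\max(d_{k-1},\deg g_k)$. By construction $\rho_k<\sigma_k<\rho_{k+1}$ and $\rho_k\uparrow1$.

\emph{Coefficients.} Where $\hat H_k(p-j)\ne0$ and $|j|\le q_k$ we have $p-j+q_k\ge p$, so by monotonicity
\[
|\hat g_k(p)|\le\sum_{|j|\le q_k}|\hat\varphi_k(j)|\,|\hat H_k(p-j)|\le\sum_{|j|\le q_k}|\hat\varphi_k(j)|\,A_k^{-1}c_p\le c_p .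
\]
The spectra of the $g_k$ are pairwise disjoint and lie in $(M,\infty)$. So the formal sum $\sum_kg_k$ is a power series $f=\sum a_nz^n$ with $|a_n|\le c_n\le c_0$ and $a_n=0$ for $n\le M$. It is analytic in $\mathbb D$, and $f(z)=\sum_kg_k(z)$ for $z\in\mathbb D$ by absolute convergence.

\emph{Estimates for one step.}
\begin{enumerate}
\item[(i)] If $|z|\le\sigma_k$, then $|g_k(z)|\le c_0\sum_{p\ge N_k-q_k}\sigma_k^p\le2^{-k}$.
\item[(ii)] If $\sigma_k\le r\le1$ and $w\in E_k$, then $|g_k(rw)|\le2|\varphi_k(rw)|\le2\big(|\varphi_k(w)|+2^{-k}\big)$, by \eqref{eq:move} and the choice of $\sigma_k$.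
\item[(iii)] If $w\in E_k\setminus B_k$, then, as $|\varphi_k(w)|\le A_k$,
\[
|S_k-G_k|(w)\le|S_{k-1}+\varphi_k-G_k|(w)+|\varphi_k(w)|\,|H_k(w)-1|\le2^{-k}+A_k\varepsilon_k\le2\cdot2^{-k}.
\]
\end{enumerate}

\emph{Radial limits.} Since $\sum_k(\varepsilon_k+2^{-k})<\infty$, the Borel--Cantelli lemma shows that for almost all $w$ there is $k_0(w)$ such that $w\in E_k\setminus B_k$ for all $k\ge k_0(w)$. Fix such a $w$ and let $k>k_0(w)+1$. By the choice of $\varphi_k$ and by (iii) for $k-1$,
\[
|\varphi_k(w)|\le2^{-k}+|G_k-G_{k-1}|(w)+|G_{k-1}-S_{k-1}|(w)\le2^{-k}+\frac{\sqrt2}k+4\cdot2^{-k}\longrightarrow0 .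
\]
Let $r\in[\rho_k,\rho_{k+1})$. For $i>k$ we have $r<\rho_{k+1}\le\rho_i<\sigma_i$, so $\sum_{i>k}|g_i(rw)|\le2^{-k}$ by (i). By (i) for $r\le\sigma_k$ and (ii) for $r\ge\sigma_k$, $|g_k(rw)|\le2|\varphi_k(w)|+2\cdot2^{-k}$. Therefore
\begin{align*}
|f(rw)-G_{k-1}(w)|&\le|S_{k-1}(rw)-S_{k-1}(w)|+|S_{k-1}-G_{k-1}|(w)+|g_k(rw)|+\sum_{i>k}|g_i(rw)|\\
&\le2^{-k}+4\cdot2^{-k}+2|\varphi_k(w)|+2\cdot2^{-k}+2^{-k}\longrightarrow0\qquad(k\to\infty).
\end{align*}
Since $\operatorname{Re}G_{k-1}(w)\to F_1(w)$ and $\operatorname{Im}G_{k-1}(w)\to F_2(w)$ in $\overline{\mathbb R}$, this gives \eqref{eq:limits} at $w$. Finally, the set of $w$ where \eqref{eq:limits} holds is Borel: as $r\mapsto f(rw)$ is continuous, upper and lower limits may be taken over rational $r$.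
\end{proof}

\section{A first switch}\label{sec:first}

Our first switch is a polynomial that is close to the function $|z|$ along most radii. Although $|z|$ is not analytic, this is no contradiction, because a union of radii filling most of the disk can have empty interior.

\begin{lemma}\label{lem:mergelyan}
For every $\delta\in(0,1)$ there are a polynomial $h$ with $h(0)=0$ and a compact set $\Gamma\subset\mathbb T$ with $\mu(\Gamma)\ge1-\delta$ such that
\[
\big|h(rw)-r\big|\le\delta\qquad(0\le r\le1,\ w\in\Gamma).
\]
\end{lemma}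

\begin{proof}
Remove from $\mathbb T$ open arcs of total length $\le\delta$ around the points of a countable dense set. The remaining set $\Gamma$ is compact, has $\mu(\Gamma)\ge1-\delta$, and has empty interior in $\mathbb T$. Let $K=\{rw:0\le r\le1,\ w\in\Gamma\}$, a compact set containing $0$. It has empty interior, because the open map $z\mapsto z/|z|$ would carry a nonempty open subset of $K\setminus\{0\}$ to a nonempty open subset of $\mathbb T$ inside $\Gamma$. Its complement is connected, because a point $rw\notin K$ with $0<r\le1$ has $w\notin\Gamma$, and the outward ray $\{sw:s\ge r\}$ joins it to $\{|z|>1\}$ outside $K$. By Lavrentiev's theorem, which is the case of empty interior in Mergelyan's theorem \cite[Thm.~20.5]{Rudin}, the polynomials are uniformly dense in $C(K)$. So there is a polynomial $p$ with $|p(z)-|z||\le\delta/2$ on $K$. In particular $|p(0)|\le\delta/2$, and $h=p-p(0)$ has the required properties.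
\end{proof}

Whenever $\delta$ is given we fix $h$ and $\Gamma$ as in the lemma and put
\[
d=\deg h,\qquad B=1+\max_{|z|\le1}|h(z)|.
\]
Here $d\ge1$, since $h(0)=0$ and $h\not\equiv0$. We have $|\hat h(j)|\le B$, and Schwarz's lemma gives $|h(z)|\le B|z|$ for $|z|\le1$. For $m\ge1$ the polynomial $h(z^m)$ has its spectrum in $\{m,2m,\dots,dm\}$, and
\begin{equation}\label{eq:hgood}
|h(w^m)-1|\le\delta,\qquad|h((rw)^m)|\le1+\delta\quad(0\le r\le1)\qquad\text{whenever }w^m\in\Gamma.
\end{equation}
The exceptional set is evenly spread: if $I$ is a half-open arc of length $\alpha$ and $m\alpha\ge1$, then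
\begin{equation}\label{eq:spread}
\mu\{w\in I:w^m\notin\Gamma\}\le2\delta\alpha .
\end{equation}
Indeed, $I$ is covered by $\lceil m\alpha\rceil\le2m\alpha$ half-open arcs of length $1/m$. On each of them $w\mapsto w^m$ is a bijection onto $\mathbb T$ that multiplies lengths by $m$, so the set where $w^m\notin\Gamma$ has measure $\le\delta/m$ there.

Thus $h(z^m)$ is a $(\delta,m)$-switch. Its frequencies are as high as we like, but its coefficients are those of $h$, and $B$ is out of our control.

\section{Dividing the coefficients: proof of Theorem~\ref{thm:bounded}}\label{sec:arcs}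

We have to divide the coefficients of $h$ by an arbitrary factor $L$. Averaging does not do this. If $m_1<\dots<m_L$ are such that the polynomials $h(z^{m_l})$ have disjoint spectra, then $\frac1L\sum_lh(z^{m_l})$ has coefficients $\le B/L$ in modulus, but the square of its $L^2$-norm is $\frac1L\int|h|^2\,d\mu$. This tends to $0$ as $L\to\infty$. So, by \eqref{eq:cost}, for fixed $\varepsilon$ and large $L$ the average is not an $(\varepsilon,N)$-switch for any $N$. The coefficients must become smaller without a loss of $L^2$-norm. Localization does this: multiplying by the smoothed indicator of an arc of length $1/L$ spreads each coefficient over neighboring frequencies, with amplitudes at most $1/L$ times the original one, and $L$ such pieces restore the norm.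

\paragraph{Two arcs.} Let $L=2$, and let $I_1$, $I_2$ be the arcs $0\le\theta<\frac12$ and $\frac12\le\theta<1$. Put $\varphi_l=1_{I_l}*\mathcal F_q$, so that $\varphi_1+\varphi_2=1$, and let
\[
H(z)=\varphi_1(z)h(z^{m_1})+\varphi_2(z)h(z^{m_2}),\qquad m_1>2q,\quad m_2>dm_1+2q .
\]
The spectrum of $\varphi_l(z)h(z^{m_l})$ lies in the bands $jm_l+[-q,q]$, $1\le j\le d$. The $2d$ bands are pairwise disjoint, so every nonzero coefficient of $H$ is a single product $\hat\varphi_l(n)\hat h(j)$ and is at most $B/2$ in modulus. Now let $w\in I_1$ have distance $\ge t$ from the points $\pm1$, and let $w^{m_1}\in\Gamma$. Whether $w^{m_2}\in\Gamma$ is irrelevant, since by Lemma~\ref{lem:loc}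
\[
|H(w)-1|=\big|h(w^{m_1})-1+\varphi_2(w)\big(h(w^{m_2})-h(w^{m_1})\big)\big|\le\delta+\frac{B}{(q+1)t},
\]
which is small when $\delta$ is small and $q$ is large. On the radius to $w$ we have $\varphi_l(rw)\approx\varphi_l(w)$ near $\mathbb T$, so that $H(rw)\approx h((rw)^{m_1})\approx r^{m_1}$. Farther inside, $\varphi_2(rw)$ need not be small, but there $H$ is negligible if $m_1$ is large compared with $q$. Over $I_2$ the same happens with $m_2$ instead of $m_1$. The two arcs are switched on at different distances from the circle, by different frequencies, and each frequency carries only half the amplitude. With $L$ arcs we make the amplitude as small as we like.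

\begin{lemma}\label{lem:const}
Every constant sequence $c_n=\kappa>0$ admits switches.
\end{lemma}

\begin{proof}
Given $\varepsilon\in(0,1)$ and $N\ge1$, let $\delta=\varepsilon/8$ and take $h,\Gamma,d,B$ as in Section~\ref{sec:first}. Choose an integer $L\ge\max(2,B/\kappa)$, partition $\mathbb T$ into half-open arcs $I_1,\dots,I_L$ of length $1/L$, choose an integer $q\ge BL/\delta^2$, and put $\varphi_l=1_{I_l}*\mathcal F_q$. Then $\varphi_l\ge0$ and $\sum_l\varphi_l=1$ on $\mathbb T$, and $|\hat\varphi_l(n)|\le1/L$. Let $V$ be the set of points at distance $<\delta/(2L)$ from an endpoint of some $I_l$; then $\mu(V)\le\delta$. By Lemma~\ref{lem:loc},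
\begin{equation}\label{eq:offdiag}
\sum_{l'\ne l}\varphi_{l'}(w)=1-\varphi_l(w)\le\frac L{(q+1)\delta}\le\frac\delta B\qquad(w\in I_l\setminus V).
\end{equation}
Next choose $r_0\in(0,1)$ with $(2q+1)(r_0^{-q}-1)\le\delta/B$. Since $\|\varphi_l\|_A\le(2q+1)/L$, \eqref{eq:move} yields
\begin{equation}\label{eq:drift}
\sum_l|\varphi_l(rw)-\varphi_l(w)|\le\frac\delta B\qquad(r_0\le r\le1,\ w\in\mathbb T).
\end{equation}
Only now choose the frequencies: integers $m_1<\dots<m_L$ with
\[
m_1\ge N+L+3q,\qquad\frac{\kappa\,r_0^{m_1-q}}{1-r_0}\le1,\qquad m_{l+1}>dm_l+2q .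
\]
Put $H(z)=\sum_{l=1}^L\varphi_l(z)h(z^{m_l})$.

\emph{Coefficients.} The spectrum of $H$ lies in the bands $jm_l+[-q,q]$, $1\le j\le d$, $1\le l\le L$. Bands with the same $l$ are disjoint because $m_l>2q$, and bands with different $l$ because $dm_l+q<m_{l+1}-q$. All are contained in $[N,\infty)$. So $H$ is a polynomial with exponents $\ge N$, and $|\hat H(p)|\le B/L\le\kappa$.

\emph{The good set.} Let $E=\bigcup_l\{w\in I_l\setminus V:w^{m_l}\in\Gamma\}$. Since $m_l/L\ge1$, \eqref{eq:spread} gives $\mu(\mathbb T\setminus E)\le\delta+L\cdot2\delta/L=3\delta\le\varepsilon$.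

\emph{Values.} Let $w\in E\cap I_l$. If $0\le r\le r_0$, then $|H(rw)|\le\kappa\sum_{p\ge m_1-q}r_0^p\le1$. If $r_0\le r\le1$, then \eqref{eq:drift}, \eqref{eq:offdiag} and $|h|\le B$ give
\[
\big|H(rw)-\varphi_l(w)h((rw)^{m_l})\big|\le2\delta .
\]
By \eqref{eq:hgood}, $|H(rw)|\le(1+\delta)+2\delta\le2$. For $r=1$ we obtain, using \eqref{eq:offdiag} once more,
\[
|H(w)-1|\le2\delta+|h(w^{m_l})-1|+(1-\varphi_l(w))|h(w^{m_l})|\le2\delta+\delta+\delta\le\varepsilon .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]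
Let $c_n=1$ for all $n$. Each sequence $(\kappa c_{n+q})_n$ is the constant $\kappa$ and admits switches by Lemma~\ref{lem:const}. Apply Proposition~\ref{prop:limits}.
\end{proof}

\section{Switches below any sequence that is not square summable}\label{sec:sharp}

For a decreasing majorant $(c_n)$ we can no longer move the frequencies as far out as we like, since higher frequencies must carry smaller coefficients. We have to see how much of the circle can be switched on by a given block of frequencies.

Consider a block $[D,bD)$ with $b=4d$. Suppose for this sketch that $c_n$ is comparable to a constant $\gamma$ on the block, and ignore factors that depend only on $h$ and on the accuracy required. An arc of length $\alpha$ produces coefficients of size about $\alpha$, so we take $\alpha$ comparable to $\gamma$. To localize to such an arc we need a kernel of degree about $1/\alpha$, so each arc occupies bands of width about $1/\alpha$. The block has room for about $D\alpha$ of them, and the corresponding arcs have total length about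
\[
D\alpha\cdot\alpha\approx D\gamma^2\approx\sum_{n\text{ in the block}}c_n^2 .
\]
So the part of the circle that a block can serve is roughly proportional to its share of $\sum c_n^2$. If the sum diverges, finitely many blocks cover almost all of $\mathbb T$. The ratio $b=4d$ is chosen so that the harmonics $jm$, $j\le d$, of a frequency $m\in[D,2D]$ stay in the same block.

\begin{lemma}\label{lem:sharp}
Every positive nonincreasing sequence $(c_n)$ with $\sum c_n^2=\infty$ admits switches.
\end{lemma}

\begin{proof}
\textbf{Reduction to $c_n\le(n+1)^{-1/2}$.} Let $c_n'=\min(c_n,(n+1)^{-1/2})$. This sequence is positive and nonincreasing, and if it admits switches, so does $(c_n)$. We check that $\sum c_n'^2=\infty$. Otherwise $\sum_k2^k\min\big(c_{2^k}^2,\frac1{2^k+1}\big)<\infty$ by Cauchy condensation. The terms tend to $0$ while $\frac{2^k}{2^k+1}\ge\frac12$, so for large $k$ the minimum is $c_{2^k}^2$. Hence $\sum2^kc_{2^k}^2<\infty$, and $\sum c_n^2<\infty$ by condensation, a contradiction. From now on $c_n\le(n+1)^{-1/2}$; in particular $c_n\le1$.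 This will ensure that a single block serves only a small part of the circle.

\textbf{Parameters.} Given $\varepsilon\in(0,1)$ and $N\ge1$, let $\delta=\varepsilon/8$, take $h,\Gamma,d,B$ as in Section~\ref{sec:first}, and put $Q=\lceil2B/\delta^2\rceil$ and $b=4d$. For $k\ge1$ let
\[
\gamma_k=c_{b^{k+1}},\quad\alpha_k=\frac{\gamma_k}{dB}\le1,\quad q_k=\Big\lceil\frac Q{\alpha_k}\Big\rceil,\quad W_k=2q_k+1,\quad n_k=\Big\lfloor\frac{b^k}{W_k}\Big\rfloor,\quad u_k=n_k\alpha_k .
\]
Block $k$ will use $n_k$ arcs of length $\alpha_k$, localized with degree $q_k$, and serve the total length $u_k$.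

The localization degree must be small compared with the frequencies, that is, $b^k\alpha_k$ must be large. Blocks where this fails can be discarded. Let
\[
\mathcal K=\{k\ge1:b^k\gamma_k^2\ge b^{-k/2}\}=\{k\ge1:b^k\gamma_k\ge b^{k/4}\}.
\]
Since $\sum_{n=b^{k+1}}^{b^{k+2}-1}c_n^2\le b^2\cdot b^k\gamma_k^2$, the sum $\sum_kb^k\gamma_k^2$ diverges. The terms with $k\notin\mathcal K$ have finite sum, so $\sum_{k\in\mathcal K}b^k\gamma_k^2=\infty$.

For $k\in\mathcal K$ we have $b^k\alpha_k\ge b^{k/4}/(dB)$. Choose $k_1\ge1$ so large that $b^{k_1}\ge N$, $b^{k_1/4}\ge5QdB$, and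
\begin{equation}\label{eq:k1}
\sum_{k\ge k_1}\frac{10QdB}{b^{k/4}}\le1,\qquad\sum_{k\ge k_1}\frac{4QdB^2}{b^{k/4}}\le\delta,\qquad\sum_{k\ge k_1}2b^k\exp\Big(-\frac{b^{k/4}}{2QdB}\Big)\le\delta .
\end{equation}
Let $k\in\mathcal K$, $k\ge k_1$. As $Q/\alpha_k\ge1$, we have $q_k\le2Q/\alpha_k$ and $W_k\le5Q/\alpha_k\le b^k$. Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$, it follows that $n_k\ge b^k/(2W_k)\ge b^k\alpha_k/(10Q)$. Hence
\begin{equation}\label{eq:par}
\frac1{n_k}\le\frac{10QdB}{b^{k/4}},\qquad\frac{q_k}{b^k}\le\frac{2QdB}{b^{k/4}},\qquad u_k\ge\frac{b^k\gamma_k^2}{10Qd^2B^2}.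
\end{equation}
In the other direction, $W_k\ge2Q/\alpha_k$ and $\gamma_k^2\le b^{-k-1}$ give
\[
u_k\le\frac{b^k\alpha_k}{W_k}\le\frac{b^k\alpha_k^2}{2Q}\le\frac{b^k\gamma_k^2}{2Q}\le\frac1{2Qb}\le\delta .
\]
By \eqref{eq:par}, the sum of $u_k$ over $k\in\mathcal K$, $k\ge k_1$, is infinite, and each of these $u_k$ is $\le\delta$. So there is $k_2$ such that $\mathcal K'=\mathcal K\cap[k_1,k_2]$ satisfies
\[
1-\delta<\sum_{k\in\mathcal K'}u_k\le1 .
\]

\textbf{Construction.} Choose disjoint half-open arcs $U_k\subset\mathbb T$ of length $u_k$, $k\in\mathcal K'$, and split $U_k$ into consecutive half-open arcs $I_{k,1},\dots,I_{k,n_k}$ of length $\alpha_k$. Put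
\[
\varphi_{k,l}=1_{I_{k,l}}*\mathcal F_{q_k},\quad m_{k,l}=b^k+lW_k,\quad H_k(z)=\sum_{l=1}^{n_k}\varphi_{k,l}(z)h(z^{m_{k,l}}),\quad H=\sum_{k\in\mathcal K'}H_k .
\]
Note that $b^k\le m_{k,l}\le2b^k$, because $n_kW_k\le b^k$.

\textbf{Coefficients.} The exponents in $H_k$ have the form $jm_{k,l}+n$ with $1\le j\le d$ and $|n|\le q_k$. They are at least $b^k+W_k-q_k\ge b^k$ and at most $2db^k+q_k<4db^k=b^{k+1}$. So the $H_k$ are polynomials with disjoint spectra, and the spectrum of $H$ lies in $[N,\infty)$. For given $p$ and $j$ there is at most one $l$ with $|p-jm_{k,l}|\le q_k$, since consecutive numbers $jm_{k,l}$ differ by $jW_k\ge2q_k+1$. As $|\hat\varphi_{k,l}|\le\alpha_k$, every $p$ in the spectrum of $H_k$ satisfies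
\[
|\hat H(p)|\le d\cdot B\cdot\alpha_k=\gamma_k=c_{b^{k+1}}\le c_p .
\]

\textbf{The good set.} Let $V_1$ be the set of points that lie in some $I_{k,l}$ at distance $<\delta\alpha_k/2$ from one of its endpoints; then $\mu(V_1)\le\sum_kn_k\delta\alpha_k\le\delta$. Let $V_2$ be the set of points at distance $<\delta u_k/2$ from an endpoint of $U_k$ for some $k\in\mathcal K'$; then $\mu(V_2)\le2\delta\sum_ku_k\le2\delta$. Put
\[
E=\bigcup_{k,l}\{w\in I_{k,l}\setminus(V_1\cup V_2):w^{m_{k,l}}\in\Gamma\}.
\]
Since $m_{k,l}\alpha_k\ge b^k\alpha_k\ge1$, \eqref{eq:spread} applies to $I_{k,l}$. The arcs $U_k$ leave a set of measure $<\delta$ uncovered, so $\mu(\mathbb T\setminus E)\le\delta+\delta+2\delta+2\delta=6\delta\le\varepsilon$.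

\textbf{Off-diagonal terms.} Let $w\in E\cap I_{k,l}$. By Lemma~\ref{lem:loc} with $t=\delta\alpha_k/2$, and since $\sum_{l'}\varphi_{k,l'}\le1$,
\[
\sum_{l'\ne l}\varphi_{k,l'}(w)\le1-\varphi_{k,l}(w)\le\frac1{q_k\delta\alpha_k}\le\frac1{Q\delta}\le\frac\delta{2B}.
\]
For $k'\ne k$ we have $w\notin U_{k'}$, at distance $\ge\delta u_{k'}/2$ from its endpoints. By Lemma~\ref{lem:loc} for the arc $U_{k'}$,
\[
\sum_{l'}\varphi_{k',l'}(w)=(1_{U_{k'}}*\mathcal F_{q_{k'}})(w)\le\frac1{q_{k'}\delta u_{k'}}\le\frac{\alpha_{k'}}{Q\delta u_{k'}}=\frac1{Q\delta n_{k'}} .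
\]
The sum over $k'\ne k$ is at most $\frac1{Q\delta}\le\frac\delta{2B}$, by \eqref{eq:par} and the first part of \eqref{eq:k1}. Thus
\begin{equation}\label{eq:off2}
1-\varphi_{k,l}(w)\le\frac\delta{2B},\qquad\sum_{(k',l')\ne(k,l)}\varphi_{k',l'}(w)\le\frac\delta B .
\end{equation}

\textbf{Values on $\mathbb T$.} Let $w\in E\cap I_{k,l}$. By \eqref{eq:off2}, \eqref{eq:hgood} and $|h|\le B$,
\[
|H(w)-1|\le\delta+|h(w^{m_{k,l}})-1|+(1-\varphi_{k,l}(w))|h(w^{m_{k,l}})|\le\delta+\delta+\delta\le\varepsilon .
\]

\textbf{Radial bound.} Let $w\in E\cap I_{k,l}$. Since $H(0)=0$, we may take $r=e^{-s}$ with $s\ge0$. In Lemma~\ref{lem:const} the radius $r_0$ was fixed before the frequencies, so the crude inequality \eqref{eq:move} was good enough. Here we only know that the frequencies of block $k'$ exceed the degree $q_{k'}$ by a factor of order $b^{k'/4}$, and \eqref{eq:move}, applied to each of the $n_{k'}$ terms, would lose too much. Instead we treat the terms of a block together, using that $\sum_{l'}\varphi_{k',l'}\le1$ on $\mathbb T$. Let $k'\in\mathcal K'$.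

\emph{Case \textup{(a)}: $sq_{k'}\le1$.} Recall Bernstein's inequality: for a trigonometric polynomial $P$ of degree $\le q$, $\sup_{\mathbb T}\big|\sum_nn\hat P(n)w^n\big|\le q\sup_{\mathbb T}|P|$. For complex numbers $|\epsilon_{l'}|\le1$ the polynomial $P=\sum_{l'}\epsilon_{l'}\varphi_{k',l'}$ has degree $\le q_{k'}$ and $\sup_{\mathbb T}|P|\le1$. Since
\[
P(e^{-s}w)=\sum_{i\ge0}\frac{(-s)^i}{i!}\sum_nn^i\hat P(n)w^n,
\]
applying Bernstein's inequality $i$ times to the $i$th term gives $|P(rw)-P(w)|\le e^{sq_{k'}}-1\le2sq_{k'}$. As the $\epsilon_{l'}$ are arbitrary, $\sum_{l'}|\varphi_{k',l'}(rw)-\varphi_{k',l'}(w)|\le2sq_{k'}$. Moreover $|h((rw)^{m_{k',l'}})|\le Br^{m_{k',l'}}\le Be^{-sb^{k'}}$. Using $xe^{-x}\le1$ we find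
\[
\Big|H_{k'}(rw)-\sum_{l'}\varphi_{k',l'}(w)h\big((rw)^{m_{k',l'}}\big)\Big|\le2sq_{k'}Be^{-sb^{k'}}\le2B\frac{q_{k'}}{b^{k'}} .
\]
By \eqref{eq:par} and the second part of \eqref{eq:k1}, the sum of the right sides over $k'$ is $\le\delta$.

\emph{Case \textup{(b)}: $sq_{k'}>1$.} All coefficients of $H_{k'}$ are at most $1$ in modulus and all exponents are $\ge b^{k'}$, so $|H_{k'}(rw)|\le e^{-sb^{k'}}/(1-e^{-s})$. We have $1-e^{-s}\ge s-\frac{s^2}2\ge\frac s2$ if $s\le1$ and $1-e^{-s}\ge1-e^{-1}\ge\frac12$ if $s\ge1$. Hence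
\[
\frac1{1-e^{-s}}\le2\max\Big(1,\frac1s\Big)\le2q_{k'}\le2b^{k'},\qquad sb^{k'}\ge\frac{b^{k'}}{q_{k'}}\ge\frac{b^{k'/4}}{2QdB}
\]
by \eqref{eq:par}. By the third part of \eqref{eq:k1}, the sum of the resulting bounds $2b^{k'}\exp(-b^{k'/4}/(2QdB))$ over $k'$ is $\le\delta$.

Now add up over $k'$. Call the products $\varphi_{k',l'}(w)h((rw)^{m_{k',l'}})$ with $k'$ in case (a) the main terms. The one with $(k',l')=(k,l)$, if it occurs, is at most $|h((rw)^{m_{k,l}})|\le1+\delta$ in modulus by \eqref{eq:hgood}; the others are together at most $B\cdot\frac\delta B=\delta$ by \eqref{eq:off2}. The errors in case (a) and the blocks in case (b) contribute at most $\delta$ each. Therefore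
\[
|H(rw)|\le(1+\delta)+\delta+\delta+\delta\le2 .\qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:sharp}, and the role of monotonicity}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1)$\Rightarrow$(2). For $\kappa\in(0,1]$ and $q\ge0$ the sequence $(\kappa c_{n+q})_n$ is positive and nonincreasing, and the sum of its squares diverges. So it admits switches by Lemma~\ref{lem:sharp}, and Proposition~\ref{prop:limits} applies. To prescribe $a_0,\dots,a_M$ with $|a_n|\le c_n$, let $P(z)=\sum_{n\le M}a_nz^n$, apply Proposition~\ref{prop:limits} with this $M$ to $F_1-\operatorname{Re}P$ and $F_2-\operatorname{Im}P$, which are well defined on $\mathbb T$ with values in $\overline{\mathbb R}$, and add $P$ to the resulting function.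

(1)$\Rightarrow$(3). Use the statement just proved with $F_1=F_2=0$, $M=0$ and $a_0=c_0\ne0$.

(2)$\Rightarrow$(1) and (3)$\Rightarrow$(1). Suppose $\sum c_n^2<\infty$. Then every $f$ with $|a_n|\le c_n$ is in $H^2$. As recalled in the introduction, its radial limits are finite almost everywhere, so (2) fails for $F_1\equiv+\infty$; and they vanish almost everywhere only if $f\equiv0$, so (3) fails.
\end{proof}

\begin{remark}
In (1)$\Rightarrow$(2) monotonicity cannot simply be dropped. Let $c_{2^j}=1$ for $j\ge0$ and $c_n=2^{-n}$ for all other $n$, so that $\sum c_n^2=\infty$. We claim that \emph{if $|a_n|\le c_n$ and $f$ has finite radial limits on a set of positive measure, then $f\in H^2$}. Consequently no finite-valued Borel function $F_1\notin L^2(\mathbb T)$ together with $F_2=0$ is attained.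

The claim is a case of a theorem of Zygmund on lacunary series (\cite[Vol.~I, Ch.~V, Thm.~6.4]{Zygmund} and its extension to linear summability methods, which covers Abel summability). In this case the proof is short. Let $g(z)=\sum_ja_{2^j}z^{2^j}$. The function $f-g$ is analytic in $|z|<2$, so $g$ has finite radial limits on a set of positive measure. Hence there are a Borel set $A$ with $\mu(A)>0$ and a constant $R$ with $|g(rw)|\le R$ for $w\in A$, $0\le r<1$. For $J\ge1$ let $g_J(z)=\sum_{j\ge J}a_{2^j}z^{2^j}$; then $|g_J(rw)|\le R+J$ for $w\in A$. Expanding $|g_J|^2$ and applying the Cauchy--Schwarz inequality to the terms with $j\ne k$ gives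
\[
(R+J)^2\mu(A)\ge\int_A|g_J(rw)|^2\,d\mu(w)\ge\big(\mu(A)-\eta_J\big)\sum_{j\ge J}|a_{2^j}|^2r^{2^{j+1}},
\]
where $\eta_J\ge0$ and $\eta_J^2=\sum_{j,k\ge J,\,j\ne k}|\widehat{1_A}(2^k-2^j)|^2$. For $k>j$ the binary expansion of $2^k-2^j$ has ones exactly in the places $j,\dots,k-1$. So the differences $2^k-2^j$ with $j\ne k$ are pairwise distinct, and for $j,k\ge J$ they have modulus $\ge2^J$. Hence $\eta_J^2\le\sum_{|n|\ge2^J}|\widehat{1_A}(n)|^2\to0$ as $J\to\infty$. Fix $J$ with $\eta_J\le\mu(A)/2$ and let $r\uparrow1$ to get $\sum_j|a_{2^j}|^2<\infty$. Since the remaining coefficients are square summable, $f\in H^2$.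
\end{remark}

\begin{thebibliography}{9}
\bibitem{RL} \emph{Radial Limits of Functions of Slow Growth in the Unit Disk}, \texttt{https://www.mscand.dk/article/download/12102/10118/31058}.
\bibitem{Rudin} Rudin, \emph{Real and Complex Analysis}.
\bibitem{Zygmund} Zygmund, \emph{Trigonometric Series}, Vol.~I.
\end{thebibliography}

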